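# Deficient small functions of entire functions of finite lower order: summability below the exponent $\tfrac13$

## 1. The osculating Wronskian

Let $b_1,\dots,b_p$ ($p\ge1$) be meromorphic functions in the plane, linearly independent over $\mathbb C$, and let $f$ be meromorphic and not in their span. Recall that meromorphic functions are linearly independent over $\mathbb C$ exactly when their Wronskian $W(\cdot)$ does not vanish identically. Put
$$W_b=W(b_1,\dots,b_p),\qquad g=W(b_1,\dots,b_p,f),\qquad C_i=\frac{W(b_1,\dots,f,\dots,b_p)}{W_b},$$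
where in $C_i$ the function $f$ stands in place $i$. Both $W_b$ and $g$ are $\not\equiv0$. At a generic point $z_0$ the function $\sum_iC_i(z_0)b_i$ is the element of the span that agrees with $f$ at $z_0$ to order $p-1$: it osculates $f$.

**Lemma 1.1.** (a) $\sum_iC_ib_i^{(l)}=f^{(l)}$ for $0\le l\le p-1$.
(b) $C_i'=e_i\,g$ with $e_i=\pm W(b_1,\dots,\widehat{b_i},\dots,b_p)/W_b^2$, where the empty Wronskian is $1$.
(c) If $a=\sum_i\alpha_ib_i$, then replacing $f$ by $f-a$ leaves $g$ unchanged and changes $C_i$ into $C_i-\alpha_i$.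

**Proof.** (a) is Cramer's rule for the linear system with matrix $(b_i^{(l)})$.

For (b), differentiate (a) and subtract the next equation of (a). This gives
$$\sum_iC_i'b_i^{(l)}=0\quad(l\le p-2),\qquad \sum_iC_i'b_i^{(p-1)}=f^{(p)}-\sum_iC_ib_i^{(p)} .$$
In the determinant $g$, subtract $C_i$ times column $i$ from the last column, for every $i$. By (a) the last column becomes $(0,\dots,0,f^{(p)}-\sum_iC_ib_i^{(p)})$, so $g=W_b\,(f^{(p)}-\sum_iC_ib_i^{(p)})$. Thus the $C_i'$ solve the system with matrix $(b_i^{(l)})$ and right side $(0,\dots,0,g/W_b)$. Cramer's rule and expansion along column $i$ give $C_i'=\pm W(b_1,\dots,\widehat{b_i},\dots,b_p)\,g/W_b^2$.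

For (c), determinants are linear in each column. The Wronskian $W(b_1,\dots,b_p,a)$ is $0$, and putting $a$ in place $i$ of $W_b$ gives $\alpha_iW_b$. $\square$

Three examples, checked directly.

* $p=1$, $b_1=1$: $g=f'$, $C_1=f$, and (b) says $f'=f'$.
* $p=2$, $b_1=1$, $b_2=z$: $g=f''$, $C_1=f-zf'$, $C_2=f'$, so $C_1+C_2z$ is the tangent line. Here $C_1'=-zf''$ and $C_2'=f''$.
* $p=1$, $b_1=z$, $f=z+e^z$: $g=zf'-f=(z-1)e^z$, $C_1=1+e^z/z$, and $C_1'=(z-1)e^z/z^2=g/z^2$.

What is this for? Suppose $f$ comes very close to several functions $a_1,\dots,a_k$ of the span, in different parts of the plane. The single function $g$ is small wherever $f$ is close to *any* of the $a_j$: by (c), $g$ is a differential expression in $f-a_j$, for every $j$ at once. Conversely, on a connected region where $g$ is tiny, (b) says that the $C_i$ hardly move, so $f$ cannot be close to $a_1$ at one end and to $a_2\neq a_1$ at the other. So the places where $f$ is close to different $a_j$ lie in different components of one set $\{\log|g|<0\}$, read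 at a suitable scale. For constants $a_j$ one may use $g=f'$. For non-constant $a_j$ the derivative $f'$ no longer serves: what is small near $a_j$ is $f'-a_j'$, which is a different function for each $j$. The Wronskian removes this dependence on $j$. We use it to count the functions $a$ that $f$ approximates well.

## 2. Deficiencies of small functions

Let $f$ be a transcendental meromorphic function in the plane, with Nevanlinna characteristic $T(r,f)$, proximity function $m(r,\cdot)$ and integrated counting function $N(r,\cdot)$ (poles with multiplicity). Recall $T=m+N$; $T(r,f)$ increases with $r\ge1$; $T(r,1/F)=T(r,F)+O(1)$; and $\log r=o(T(r,f))$ because $f$ is transcendental.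

**Definition (small functions).** $A$ is the set of all meromorphic $a(z)$ with
$$T(r,a)=o\{T(r,f)\}\qquad(r\to\infty).\tag{2.1}$$
All complex constants, including $\infty$, belong to $A$.

For example, every polynomial is small for every transcendental $f$, and $\cos\sqrt z$ is small for $e^z$, since $T(r,\cos\sqrt z)\le\sqrt r+O(1)$ and $T(r,e^z)=r/\pi$.

**Definition (deficiency, lower order).** For $a\in A$,
$$\delta(a,f)=\liminf_{r\to\infty}\frac{m\left(r,\frac1{f-a}\right)}{T(r,f)}=1-\limsup_{r\to\infty}\frac{N\left(r,\frac1{f-a}\right)}{T(r,f)},$$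
where for $a\equiv\infty$ one uses $m(r,f)$ and $N(r,f)$. The lower order of $f$ is $\mu=\liminf_{r\to\infty}\log T(r,f)/\log r$.

For example, if $f=z+e^z$ then $f-z=e^z$ has no zeros, so $\delta(z,f)=1$.

Two results frame the problem. Osgood and Steinmetz: $\sum_{a\in A}\delta(a,f)\le2$ for every such $f$. Lewis and Wu (Theorem 11 in the problem's source, "Some Recent Results and Problems in the Theory of Value-Distribution"): if $f$ is entire of finite lower order, there is $\tau_0>0$, not depending on $f$, such that $\sum_{a\in\overline{\mathbb C}}\delta(a,f)^{\frac13-\tau}$ converges for $0<\tau<\tau_0$. Problem 15 of that source asks whether the same holds when the sum runs over all small functions $a\in A$. It does.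

**Theorem 2.1.** There is an absolute constant $\tau_0\in(0,\frac13)$, and for each $\mu<\infty$ a constant $k_0(\mu)$, such that for every transcendental entire $f$ of lower order at most $\mu$ and every $0<t\le1$
$$\#\{a\in A\setminus\{\infty\}:\ \delta(a,f)\ge t\}\le k_0(\mu)\,t^{-(\frac13-\tau_0)}.\tag{2.2}$$
Consequently $\sum_{a\in A}\delta(a,f)^{\frac13-\tau}\le C(\mu,\tau)<\infty$ for $0<\tau<\tau_0$.

**Theorem 2.2.** The same holds, with the same $\tau_0$ and with $A\setminus\{a_0\}$ in (2.2), for every transcendental meromorphic $f$ of lower order at most $\mu$ for which $\delta(a_0,f)=1$ for some $a_0\in A$ (constant, small function, or $\infty$).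

**From (2.2) to the series.** Put $s_1=\frac13-\tau_0$ and $s=\frac13-\tau>s_1$. There are at most $k_0(\mu)2^{(l+1)s_1}$ functions $a\ne\infty$ with $2^{-l-1}<\delta(a,f)\le2^{-l}$, and each contributes at most $2^{-ls}$. Hence
$$\sum_{a\in A}\delta(a,f)^s\le1+\sum_{l\ge0}k_0(\mu)\,2^{(l+1)s_1}2^{-ls}<\infty .$$
The $1$ pays for $a=\infty$ (for $a=a_0$ in Theorem 2.2); terms with $\delta=0$ vanish.

The proof of (2.2) uses, besides finite lower order, only
$$N(r,f)=o(T(r,f)),\tag{H}$$
which is trivial for entire $f$. Sections 4–9 work under (H); Section 10 reduces Theorem 2.2 to that case.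

## 3. Textbook facts

$B(z,\rho)$ is an open disc, $|\cdot|$ of a set is its area, $v^+=\max(v,0)$, $v^-=\max(-v,0)$, and $C$ denotes absolute constants that may change from line to line. For a square $Q$, $3Q$ is the concentric closed square of triple side. A continuum is a compact connected set.

* **(F1)** For $F$ meromorphic and nonconstant and $1\le r<R$: $m(r,F'/F)\le C_F\bigl(1+\log^+T(R,F)+\log^+R+\log^+\frac1{R-r}\bigr)$ (Hayman, *Meromorphic Functions*, Lemma 2.3, applied to $z^{-s}F$ with $s$ the order of $F$ at $0$).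
* **(F2)** Let $v_n$ be subharmonic in a domain, uniformly bounded above on compact sets. Either $v_n\to-\infty$ locally uniformly, or a subsequence converges in $L^1_{loc}$ to a subharmonic $v$. If subharmonic $v_n\to v$ in $L^1_{loc}$ with $v$ subharmonic, then $\limsup_n\sup_Kv_n\le\sup_Kv$ for compact $K$ (Hörmander, *Analysis of Linear PDOs I*, Theorem 4.1.9). In the last statement local boundedness above is automatic, by the submean property and $L^1_{loc}$ convergence.
* **(F3)** Riesz decomposition: a nonnegative superharmonic $p$ on a bounded open $V$ equals $\int_Vg_V(\cdot,\zeta)\,dm(\zeta)+h$, where $m=-\frac1{2\pi}\Delta p$, $g_V$ is the Green function, and $h\ge0$ is the greatest harmonic minorant of $p$ (Ransford, *Potential Theory in the Complex Plane*, Theorem 4.5.4, applied on components; $g_V(z,\zeta)=0$ for $z,\zeta$ in different components).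
* **(F4)** A continuum $K$ has $\operatorname{cap}K\ge\frac14\operatorname{diam}K$. The potential $U_K=\int\log\frac1{|z-\zeta|}\,d\tau_K(\zeta)$ of its equilibrium measure satisfies $U_K\le\log\frac1{\operatorname{cap}K}$ everywhere (Ransford, Theorems 5.3.2 and 3.3.4).
* **(F5)** Cartan: for $h>0$, a monic polynomial $P$ of degree $\nu$ satisfies $|P|\ge h^\nu$ outside discs with sum of radii at most $2eh$.

We also use Jensen's formula, and the fact that the means of a subharmonic function over $|z|=t$ are continuous in $t>0$.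

## 4. One subharmonic function for all the $a_j$

We try the idea of Section 1 on one function, by hand. Let $f(z)=\int_0^ze^{-\zeta^2}d\zeta$ and $b_1=1$, so $g=f'=e^{-z^2}$ and $C_1=f$. For $\operatorname{Re}z\ge0$, $z\neq0$, integrate by parts along the ray $\zeta=z+s$, $s\ge0$:
$$\frac{\sqrt\pi}2-f(z)=\int_z^{z+\infty}e^{-\zeta^2}d\zeta=\frac{e^{-z^2}}{2z}-\int_z^{z+\infty}\frac{e^{-\zeta^2}}{2\zeta^2}d\zeta .$$
On the ray $|\zeta|\ge|z|$ and $|e^{-\zeta^2}|=|e^{-z^2}|e^{-2s\operatorname{Re}z-s^2}\le|e^{-z^2}|e^{-s^2}$, so the last integral is at most $\frac{\sqrt\pi}{4|z|^2}|e^{-z^2}|$. Hence $\frac{\sqrt\pi}2-f(z)=\frac{e^{-z^2}}{2z}(1+O(1/|z|))$ in the right half-plane, and since $f$ is odd a similar formula with $-\frac{\sqrt\pi}2$ holds on the left. So, up to $O(\log r)$,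
$$T(r,f)=m(r,f)=\frac{r^2}{2\pi}\int_0^{2\pi}(\cos2\theta)^-d\theta=\frac{r^2}\pi,\qquad m\Bigl(r,\tfrac1{f\mp\sqrt\pi/2}\Bigr)\ge\frac{r^2}{2\pi}\int_{-\pi/4}^{\pi/4}\cos2\theta\,d\theta=\frac{r^2}{2\pi}.$$
Thus $\delta(\pm\frac{\sqrt\pi}2,f)\ge\frac12$; since $\delta(\infty,f)=1$ and the total is at most $2$, both equal $\frac12$. Now rescale. With $T_n=T(r_n,f)$,
$$\frac1{T_n}\log|g(r_nz)|\to w(z)=-\pi\operatorname{Re}z^2 .$$
The set $\{w<0\}$ consists of two sectors, one for each deficient value, and on $|z|=r$ each sector carries $\int w^-d\theta=\pi r^2\ge2\pi\cdot\frac12$ for $r\ge1$. This picture is general.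

**Proposition 4.1.** Let $f$ satisfy (H), with lower order at most $\mu<\infty$. Let $M=9\cdot64^{\mu+1}+1$. Let $a_1,\dots,a_k\in A\setminus\{\infty\}$ be distinct, $k\ge2$, with $\delta_j=\delta(a_j,f)>0$. Then there are a subharmonic $w\le M$ in $\{|z|<8\}$, with all means over circles $|z|=t$, $\frac12<t<8$, nonnegative, and pairwise disjoint sets $E_1,\dots,E_k$, each a union of components of $\{|z|<8:w<0\}$, such that
$$\int_{\{\theta:\,re^{i\theta}\in E_j\}}w^-(re^{i\theta})\,d\theta\ge2\pi\delta_j\qquad\text{for a.e. }r\in[1,2],\ 1\le j\le k.\tag{4.1}$$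

## 5. Rescaling $\log|g|$ and separating the $a_j$

This section proves Proposition 4.1. Write $T(r)=T(r,f)$ and $K=64^{\mu+1}$.

**Step 1. Scales.** We need radii at which $T$ does not grow too fast. There are $r_n\to\infty$ with $T(64r_n)\le KT(r_n)$. Otherwise $T(64r)>64^{\mu+1}T(r)$ for all $r\ge r_0$, where we may take $T(r_0)>0$. Iterating, $T(64^lr_0)\ge64^{l(\mu+1)}T(r_0)$, and since $T$ increases, $T(r)\ge cr^{\mu+1}$ for large $r$, against lower order $\le\mu$. Put $T_n=T(r_n)$. Then $\log r_n=o(T_n)$, and $T(\varrho r_n)\le KT_n$ for $\varrho\le64$.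

**Step 2. Functions that are negligible at these scales.** We show that all coefficients in our differential expressions disappear after division by $T_n$. Let $\mathcal S$ be the set of meromorphic $m\not\equiv0$ with $T(\varrho r_n,m)=o(T_n)$ for every $\varrho<64$.

The set $\mathcal S\cup\{0\}$ is a field, by the usual inequalities for $T$ of sums, products and reciprocals. It contains $A\setminus\{\infty\}$, because $T(\varrho r_n,a)=o(T(\varrho r_n))=o(T_n)$. It is closed under differentiation: for nonconstant $m\in\mathcal S$ we have $T(r,m')\le m(r,m)+m(r,m'/m)+2N(r,m)$, and (F1) with $r=\varrho r_n$, $R=\varrho'r_n$, $\varrho<\varrho'<64$ gives $m(\varrho r_n,m'/m)=O(1+\log^+T(\varrho'r_n,m)+\log r_n)=o(T_n)$.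

For $m\in\mathcal S$,
$$\tfrac1{T_n}\log|m(r_nz)|\to0\quad\text{in }L^1(|z|<32).\tag{5.1}$$
Indeed, for $1\le r\le32r_n$,
$$\frac1{2\pi}\int_0^{2\pi}\bigl|\log|m(re^{i\theta})|\bigr|d\theta=m(r,m)+m(r,1/m)\le2T(32r_n,m)+O(1)=o(T_n);$$
integrate this over $1/r_n\le|z|<32$. The part $|z|<1/r_n$ contributes $\frac1{T_nr_n^2}\int_{|\zeta|<1}|\log|m||\,dA\to0$.

**Step 3. Logarithmic derivatives are negligible.** We want derivatives of $f-a_j$ to be no larger than $f-a_j$ itself. Let $F_j=f-a_j$. It is not a polynomial, since otherwise $T(r,f)\le T(r,a_j)+O(\log r)=o(T(r,f))$. So no derivative $F_j^{(l)}$ is constant and (F1) applies to each of them. We have $T(\varrho r_n,F_j)=O(T_n)$ for $\varrho<64$, and inductively, as in Step 2, $T(\varrho r_n,F_j^{(l)})=O(T_n)$ for $\varrho<64$. Now apply (F1) with $R=r+1$ to $F_j,F_j',\dots,F_j^{(l-1)}$. Since $F_j^{(l)}/F_j$ is the product of successive quotients, $m(r,F_j^{(l)}/F_j)=o(T_n)$ uniformly for $1\le r\le32r_n$. Integrating as in Step 2 (for $|z|<1/r_n$, $\log^+$ of a fixed meromorphic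 function is locally integrable),
$$\tfrac1{T_n}\log^+\bigl|F_j^{(l)}/F_j\bigr|(r_nz)\to0\quad\text{in }L^1(|z|<32),\tag{5.2}$$
and likewise with $f$ in place of $F_j$.

**Step 4. The Wronskian dominates nothing but is dominated by everything.** Now the construction of Section 1 enters. Let $b_1,\dots,b_p$ be a basis of $\operatorname{span}_{\mathbb C}(a_1,\dots,a_k)$; $p\ge1$ because $k\ge2$ distinct functions are not all zero. Write $a_j=\sum_i\alpha_{ji}b_i$ and form $W_b,g,C_i,e_i$ as in Section 1. Every element of the span is small and $f$ is not, so $f$ is not in the span and $g\not\equiv0$. By Step 2, $W_b$ and the $e_i$ lie in $\mathcal S$.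

By Lemma 1.1(c), $g$ and $C_i-\alpha_{ji}$ are computed from $F_j$ by the same determinants. Expanding along the column of $F_j$, each is a combination $\sum_{l\le p}c_lF_j^{(l)}$ with $c_l\in\mathcal S\cup\{0\}$. Since
$$\log\Bigl|\sum_lc_lF_j^{(l)}\Bigr|\le\log|F_j|+\log(p+1)+\sum_{c_l\not\equiv0}\log^+|c_l|+\sum_l\log^+\bigl|F_j^{(l)}/F_j\bigr|,$$
and similarly for $g$ as a combination of the $f^{(l)}$, (5.1) and (5.2) give
$$\log|g|\le\log|F_j|+R,\qquad\log|C_i-\alpha_{ji}|\le\log|F_j|+R,\qquad\log|g|\le\log^+|f|+R,\tag{5.3}$$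
where in each case $R^+(r_nz)/T_n\to0$ in $L^1(|z|<32)$.

**Step 5. A device for removing poles.** To use (F2) we need genuinely subharmonic functions. Let $G\not\equiv0$ be meromorphic with $N(32r_n,G)=o(T_n)$. Writing $n(r,G)$ for the number of poles in $|z|\le r$,
$$N(32r_n,G)\ge(n(16r_n,G)-n(0,G))\log2+n(0,G)\log(32r_n)\ge n(16r_n,G)\log2$$
for large $n$. So $G(r_nz)$ has $\nu=o(T_n)$ poles $p_1,\dots,p_\nu$ in $|z|<16$, with multiplicity. Put $P_n(z)=\prod_{i\le\nu}\frac{z-p_i}{32}$. Then in $|z|<16$:

* $\log|P_n|\le0$, because $|z-p_i|<32$;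
* $\frac1{T_n}\log|P_n|\to0$ in $L^1(|z|<16)$, because each factor contributes at most an absolute constant and $\nu=o(T_n)$;
* $\frac1{T_n}\log|G(r_nz)P_n(z)|$ is subharmonic.

Moreover its means over $|z|=t$, $\frac12\le t<8$, are $\ge-o(1)$ uniformly. By Jensen, the mean of $\log|G|$ over $|z|=r$ is $N(r,\frac1G)-N(r,G)+O(1)\ge-o(T_n)$ uniformly for $1\le r\le16r_n$. The mean of $\log|z-p|$ over $|z|=t$ is $\max(\log t,\log|p|)\ge-\log2$ for $t\ge\frac12$, so the mean of $\log|P_n|$ is at least $-\nu\log64=-o(T_n)$.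

**Step 6. The limit $w$.** Let $w_n(z)=\frac1{T_n}\log|g(r_nz)|$. A pole of $f$ of order $q$ is a pole of $f^{(l)}$, $l\le p$, of order at most $(p+1)q$. Expanding $g$ along its last column, (H) gives $N(32r_n,g)\le(p+1)N(32r_n,f)+o(T_n)=o(T_n)$. Let $P_n$ be the polynomial of Step 5 for $G=g$, and $w_n'=w_n+\frac1{T_n}\log|P_n|\le w_n$. For $|z|<8$ the submean property on $B(z,4)\subset\{|\zeta|<12\}$ and (5.3) give
$$w_n'(z)\le\frac1{16\pi}\int_{|\zeta|<12}\frac{\log^+|f(r_n\zeta)|+R^+(r_n\zeta)}{T_n}\,dA\le\frac{144\pi K+o(1)}{16\pi}=9K+o(1)\le M$$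
for large $n$: we used $m(tr_n,f)\le T(12r_n)\le KT_n$ for $1/r_n\le t\le12$, and $|\zeta|<1/r_n$ contributes $o(1)$. The circle means of $w_n'$ are $\ge-o(1)$, so $w_n'\not\to-\infty$. By (F2), along a subsequence $w_n'\to w$, hence also $w_n\to w$, in $L^1_{loc}(|z|<8)$, with $w$ subharmonic and $w\le M$. By Fubini, after a further subsequence the circle means of $w_n'$ converge to those of $w$ for a.e. $t$. So the circle means of $w$ are $\ge0$ for a.e. $t\in(\frac12,8)$, hence for all such $t$ by continuity.

**Step 7. The limits $u_j$.** The same limit for $f-a_j$ records the deficiency. Let $u_{j,n}=\frac1{T_n}\log|F_j(r_nz)|$. Since $N(32r_n,F_j)\le N(32r_n,f)+N(32r_n,a_j)=o(T_n)$, Step 5 gives subharmonic $u_{j,n}'=u_{j,n}+\frac1{T_n}\log|P_{j,n}|\le u_{j,n}$. For $|z|<8$,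
$$u'_{j,n}(z)\le\frac1{16\pi T_n}\int_{|\zeta|<12}\log^+|F_j(r_n\zeta)|\,dA\le9K+o(1),$$
because $m(r,F_j)\le m(r,f)+m(r,a_j)+\log2$. The circle means are $\ge-o(1)$. So, after passing to subsequences, $u_{j,n}'\to u_j$ and $u_{j,n}\to u_j$ in $L^1_{loc}(|z|<8)$, with $u_j$ subharmonic, for all $j\le k$. By (5.3), $w\le u_j$ a.e.; taking means over $B(z,\rho)$ and letting $\rho\to0$, $w\le u_j$ everywhere.

After a further subsequence, $u_{j,n}\to u_j$ in $L^1$ of the circle $|z|=r$ for a.e. $r\in[1,2]$. For $r\ge1$,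
$$\frac1{2\pi}\int_0^{2\pi}u_{j,n}^-(re^{i\theta})\,d\theta=\frac{m(rr_n,1/F_j)}{T_n}\ge(\delta_j-o(1))\frac{T(rr_n)}{T_n}\ge\delta_j-o(1),$$
so $\frac1{2\pi}\int_0^{2\pi}u_j^-(re^{i\theta})\,d\theta\ge\delta_j$ for a.e. $r\in[1,2]$.

**Step 8. The sets $E_j$.** Let $G_j=\{|z|<8:u_j<0\}$, an open set by upper semicontinuity. On $G_j$ we have $w\le u_j<0$. Let $E_j$ be the union of the components of $\{|z|<8:w<0\}$ that meet $G_j$. Then $G_j\subset E_j$ and $w^-\ge u_j^-$ on $G_j$, so Step 7 gives (4.1). It remains to prove that the $E_j$ are disjoint, that is: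

**Step 9. No component $D$ of $\{w<0\}$ meets both $G_i$ and $G_j$ for $i\ne j$.** Here we use $C_i'=e_ig$. Say $D$ meets $G_1$ and $G_2$. Choose distinct $z_1\in D\cap G_1$, $z_2\in D\cap G_2$, a polygonal path $\Gamma\subset D$ of length $\ell$ from $z_1$ to $z_2$, and $s>0$ such that $\Gamma_s=\{\operatorname{dist}(z,\Gamma)\le s\}\subset D$ and $\overline B(z_l,s)\subset G_l$ for $l=1,2$. Upper semicontinuous functions attain their maxima on compact sets, so there is $\kappa>0$ with $w\le-3\kappa$ on $\Gamma_s$ and $u_l\le-3\kappa$ on $\overline B(z_l,s)$.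

*The derivative is tiny.* Let $c_{n,i}(z)=C_i(r_nz)$, so $c_{n,i}'(z)=r_n(e_ig)(r_nz)$. Since $N(32r_n,e_ig)=o(T_n)$, Step 5 with $G=e_ig$ gives polynomials $P_{n,i}$ such that $v_{n,i}=\frac1{T_n}\log|c'_{n,i}P_{n,i}|$ is subharmonic in $|z|<16$. Moreover
$$v_{n,i}=w_n+\tfrac1{T_n}\log|e_i(r_nz)|+\tfrac{\log r_n}{T_n}+\tfrac1{T_n}\log|P_{n,i}|\to w\quad\text{in }L^1_{loc}(|z|<8)$$
by (5.1). By (F2), $v_{n,i}\le-2\kappa$ on $\Gamma_s$ for large $n$, that is, $|c'_{n,i}|\le e^{-2\kappa T_n}/|P_{n,i}|$ there. By (F5), for fixed $h>0$ and large $n$, $|P_{n,i}|\ge(h/32)^{o(T_n)}\ge e^{-\kappa T_n}$ outside discs whose radii $\rho_m$ have sum at most $2eh$. The poles of $c_{n,i}'$ in $|z|<16$ are zeros of $P_{n,i}$, so they lie in these discs.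

*Translating the path off the discs.* The set of $\xi\in B(0,s)$ for which $\Gamma+\xi$ meets a given disc of radius $\rho$ lies in the $\rho$-neighborhood of a polygonal path of length $\ell$, so its area is at most $2\ell\rho+\pi\rho^2$. Summing over all discs and all $i\le p$, the bad $\xi$ have area at most $p\,(4e\ell h+4\pi e^2h^2)<\frac14\pi s^2$ if $h$ is small. For every other $\xi$, the path $\Gamma+\xi\subset\Gamma_s$ avoids the discs. So $c_{n,i}$ has no pole on it (a pole of $c_{n,i}$ is a pole of $c'_{n,i}$), $|c'_{n,i}|\le e^{-\kappa T_n}$ on it, and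
$$|c_{n,i}(z_1+\xi)-c_{n,i}(z_2+\xi)|\le\ell e^{-\kappa T_n}\qquad(i\le p).$$

*The values at the ends.* By (5.3), $\log|c_{n,i}-\alpha_{li}|\le T_nu_{l,n}+R(r_n\cdot)$. Since $u_{l,n}\to u_l\le-3\kappa$ in $L^1(B(z_l,s))$, Chebyshev's inequality gives $u_{l,n}\le-2\kappa$ and $R(r_n\cdot)\le\kappa T_n$ on $B(z_l,s)$ outside a set of area $o(1)$. So outside a set of $\xi\in B(0,s)$ of area $o(1)$ we have $|c_{n,i}(z_l+\xi)-\alpha_{li}|\le e^{-\kappa T_n}$ for $l=1,2$ and all $i$.

For large $n$ some $\xi$ satisfies everything, and then $|\alpha_{1i}-\alpha_{2i}|\le(\ell+2)e^{-\kappa T_n}$. Letting $n\to\infty$, $\alpha_{1i}=\alpha_{2i}$ for all $i$, so $a_1=a_2$, a contradiction. This proves Proposition 4.1. $\square$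

## 6. Thin annuli and the barrier $k^{-3}$

From now on there is no $f$. All that remains is potential theory.

**Proposition 6.1.** There is an absolute constant $\eta\in(0,\frac1{128}]$, and for each $M\ge1$ a number $k_0=k_0(M)$, with the following property. Let $w\le M$ be subharmonic in $|z|<8$ with nonnegative means over $|z|=t$, $\frac12<t<8$. Let $E_1,\dots,E_k$ be pairwise disjoint unions of components of $\{|z|<8:w<0\}$ with $\int_{\{re^{i\theta}\in E_j\}}w^-(re^{i\theta})\,d\theta\ge\delta$ for a.e. $r\in[1,2]$ and all $j$. If $k\ge k_0$, then $\delta\le k^{-3-\eta}$.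

A first bound comes from a single circle. Since the circle means are nonnegative, $k\delta\le\int w^-d\theta\le\int w^+d\theta\le2\pi M$, so $\delta\le2\pi M/k$. To do better, use that a set $E_j$ must carry negative mass on *every* circle although it is thin. We set this up now, with $\eta\in(0,\frac1{128}]$ any fixed number; its final value is chosen in Section 8. We may assume $\delta>0$. "Large $k$" means $k\ge k_0(M,\eta)$.

Put $d=1/\lceil k^{1-2\eta}\rceil$, so that $\frac12k^{-1+2\eta}\le d\le k^{-1+2\eta}$. For $1\le i\le1/d$ let $r_i=1+(i-1)d$ and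
$$A_i=\{r_i\le|z|<r_i+d\},\qquad A_i^*=\{r_i-d<|z|<r_i+2d\}.$$

**Step 1. Smoothing.** We want $w$ to be continuous, so that $w=0$ on the boundaries of its negative components. By hypothesis, and since $r\ge1$, $\int_{A_i\cap E_j}w^-dA\ge\delta d$. Let $w_\rho$ ($0<\rho<1$) be radial mollifications of $w$. They are $C^\infty$ and subharmonic in $|z|<7$, $w_\rho\le M$, $w_\rho\ge w$, and $w_\rho\downarrow w$ as $\rho\downarrow0$. Their circle means are $\ge0$ for radii in $(\frac12,7)$. Put $E_j^\rho=E_j\cap\{|z|<7,\,w_\rho<0\}$. A component of $\{|z|<7:w_\rho<0\}$ is a connected subset of $\{w<0\}$, so it lies in one component of $\{w<0\}$. Hence $E^\rho_j$ is a union of components of $\{|z|<7:w_\rho<0\}$. By monotone convergence $\int_{A_i\cap E_j^\rho}w_\rho^-dA=\int_{A_i\cap E_j}w_\rho^-dA\to\int_{A_i\cap E_j}w^-dA$. There are finitely many pairs $(i,j)$, so we may replace $w,E_j$ by $w_\rho,E_j^\rho$ with a small $\rho$. From now on $w$ is $C^\infty$ in $|z|<7$, the $E_j$ are disjoint unions of components of $\{|z|<7:w<0\}$,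 and
$$\int_{A_i\cap E_j}w^-dA\ge\tfrac12\delta d\qquad\text{for all }i,j.\tag{6.1}$$
Moreover $w=0$ on $\partial E_j\cap\{|z|<7\}$. By continuity $w\le0$ there; and a point with $w<0$ that is a limit of points of $E_j$ lies in an open component that meets $E_j$, hence inside $E_j$, so it is not a boundary point. The same holds for the boundary of a single component.

**Step 2. Total mass.** Let $m=\frac1{2\pi}\Delta w\ge0$. By Jensen's formula for $w$,
$$m(B(0,5))\log\tfrac65\le\operatorname{mean}_{|z|=6}w-\operatorname{mean}_{|z|=5}w\le M,\qquad\text{so}\qquad m(B(0,5))\le6M .$$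
Since the circle means are $\ge0$, $\int_{|z|=t}w^-d\theta\le\int_{|z|=t}w^+d\theta\le2\pi M$ for $\frac12<t<7$, so
$$\int_{1/2<|z|<6}w^-dA\le CM.\tag{6.2}$$

**Step 3. A good pair.** We choose one annulus and one $E_j$ for which everything is at most about average. Let $X$ be any Borel set of finite area. A point lies in at most three of the $A_i^*$, since $|z|=r$ requires $r_i\in(r-2d,r+d)$, an open interval of length $3d$. Also $A_i^*\subset\{|z|<3\}$. Hence
$$\sum_{i,j}|E_j\cap A_i^*|\le27\pi,\qquad\sum_{i,j}m(E_j\cap A_i^*)\le18M,\qquad\sum_{i,j}|A_i\cap E_j\cap X|\le|X|.$$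
There are $k/d$ pairs. Hence for large $k$ some pair $(i,j)$ satisfies
$$\begin{aligned}&(G1)\quad|E_j\cap A_i^*|\le dk^{-1+\eta},\qquad(G2)\quad m(E_j\cap A_i^*)\le100M\tfrac dk,\\&(G3)\quad|A_i\cap E_j\cap X|\le4|X|\tfrac dk,\end{aligned}$$
because the proportions of pairs failing them are at most $27\pi k^{-\eta}$, $0.18$ and $0.25$ (if $|X|=0$, (G3) never fails).

**Lemma 6.2.** Let $k$ be large and let $(i,j)$ satisfy (G1) and (G2). Then for every Borel set $B\subset A_i\cap E_j$
$$\int_Bw^-dA\le CM\log k\,\bigl(|B|+k^{-10}\bigr)\frac dk+CM|B|\,d^{-2}\,2^{-k^{\eta/2}/4}.\tag{6.3}$$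

**Proof.** Let $V=E_j\cap A_i^*$ and $p=w^-=-w$ on $V$. By (F3), $p=\int_Vg_V(\cdot,\zeta)\,dm(\zeta)+h$ on $V$, with $h$ harmonic and $0\le h\le p$.

**Step a. The harmonic part is negligible.** The term $h$ comes from the two ends of the annulus, and it decays because $V$ is thin. Extend $h$ by $0$ to $A_i^*$. Since $p\to0$ at $\partial E_j\cap A_i^*$, $h$ is continuous on $A_i^*$. It is nonnegative, harmonic in $V$ and zero off $V$, hence subharmonic in $A_i^*$, and $h\le w^-$. Put $A_i^{**}=\{r_i-\frac d2<|z|<r_i+\frac{3d}2\}$. For $z\in A_i^{**}$ the disc $B(z,\frac d2)$ lies in $A_i^*$, so by (6.2)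
$$h(z)\le\frac4{\pi d^2}\int_{B(z,d/2)}w^-dA\le CMd^{-2}.$$
Let $\rho=k^{-1+3\eta/2}$. By (G1), $|V|\le dk^{-1+\eta}\le k^{-2+3\eta}=\rho^2\le\frac12\pi\rho^2$. So if $B(z,\rho)\subset A_i^{**}$, then
$$h(z)\le\frac1{\pi\rho^2}\int_{B(z,\rho)\cap V}h\,dA\le\frac12\sup_{B(z,\rho)}h .$$
Start from $z\in A_i$, whose distance to the complement of $A_i^{**}$ is at least $\frac d2$. The inequality can be iterated $\lfloor d/(2\rho)\rfloor\ge\frac14k^{\eta/2}-1$ times with all discs inside $A_i^{**}$. Thus
$$h\le CMd^{-2}\,2^{-k^{\eta/2}/4}\qquad\text{on }A_i\cap V.\tag{6.4}$$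

**Step b. The Green potential.** Since $V\subset B(0,3)\subset B(\zeta,6)$ for $\zeta\in V$, $g_V(z,\zeta)\le\log\frac6{|z-\zeta|}$. Let $\pi s^2=\max(|B|,\pi k^{-10})$; then $k^{-5}\le s\le3$. The function $\log\frac6{|z-\zeta|}$ is positive and decreasing in $|z-\zeta|<6$, so among sets of area at most $\pi s^2$ its integral is largest over $B(\zeta,s)$:
$$\int_Bg_V(z,\zeta)\,dA(z)\le2\pi\int_0^st\log\tfrac6t\,dt=\pi s^2\bigl(\log\tfrac6s+\tfrac12\bigr)\le C\log k\,\bigl(|B|+k^{-10}\bigr).$$
Integrate over $dm(\zeta)$ on $V$, use $m(V)\le100Md/k$, and add $\int_Bh\,dA\le|B|\sup_{A_i\cap V}h$. $\square$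

**The attempt with averages only.** Take $X=\{1\le|z|<2\}$ in Step 3, so that $B=A_i\cap E_j$ has $|B|\le12\pi d/k$. Then (6.1) and Lemma 6.2 give, for large $k$,
$$\tfrac12\delta d\le CM\log k\,\frac{d^2}{k^2},\qquad\text{that is,}\qquad\delta\le CM\log k\,\frac d{k^2}\le CM\,k^{-3+2\eta}\log k,$$
for each fixed $\eta\in(0,\frac1{128}]$. Combined with Proposition 4.1, this gives convergence of $\sum\delta^s$ for every $s>\frac13$. We need exponents below $\frac13$, that is, a power better than $k^{-3}$, and here the argument stops. The area is about $d/k$, the mass about $d/k$, and the estimate for $h$ needs $d$ to be larger than $1/k$. These averages alone cannot exclude that $E_j\cap A_i^*$ is a disc of radius $1/k$ with a point mass $k^{-2}$ at its center and $d=1/k$. There the Green potential has integral $k^{-2}\cdot2\pi\int_0^{1/k}t\log\frac1{kt}\,dt=\frac\pi2k^{-4}$, which is $\delta d$ with $\delta=\frac\pi2k^{-3}$.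

What has not been used is the interaction between the many components. A negative component of diameter about $1/k$ is a continuum on which $w^+=0$. If such continua are spread over almost all places, the subharmonic function $w^+$ loses a fixed proportion each time it passes from one place to the next. It then becomes smaller than any fixed power of $k^{-1}$ that we care to prescribe, and since $w$ has nonnegative values nearby, $w^-$ must be tiny too. So either the components are small (diameter below $\varepsilon=k^{-1-\eta}$, which gains a power over the disc of radius $1/k$), or $w^-$ is tiny, or we are in a set of small area. The next section makes the last alternative quantitative.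

## 7. Content, full squares, and the decay of $w^+$

Fix an integer $N$ (absolute and large; conditions below). Consider half-open $N$-adic squares of the standard grid: generation $m$ has side $t_m=N^{-m}$, and each square has $N^2$ *children*. The side of $Q$ is written $t_Q$. Let $\varepsilon=N^{-n}$, $n\ge1$, and call squares of generation $n$ *leaves*. We use only generation-$0$ squares that meet $\{|z|\le2\}$, and their descendants. There are at most $36$ of these unit squares, and their triples lie in $|z|\le2+2\sqrt2<5$.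

Let $w$ be continuous and subharmonic in $|z|<7$, $w\le M$ with $M>0$, and $u=w^+$. Then $u$ is continuous and subharmonic, $0\le u\le M$.

**Definition (occupied leaf).** A leaf $S$ is *occupied* if it meets a component $D$ of $\{|z|<7:w<0\}$ with $\operatorname{diam}D\ge\varepsilon$.

For $w=-\pi\operatorname{Re}z^2$, for instance, the occupied leaves are exactly those that meet $\{\operatorname{Re}z^2>0\}$.

**Lemma 7.1.** There are absolute $N$, $\beta\in(0,\frac1{32}]$, $C_3$ such that, for all $n\ge1$, at most $C_3\varepsilon^{-2+\beta}$ occupied leaves $S$ satisfy $\sup_{3Q}u>M\varepsilon^{10}$, where $Q\supset S$ is the ancestor of generation $\lceil n/3\rceil$.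

**Step 1. Content.** We measure how widely the occupied leaves are spread in a square. For a leaf put $c(S)=\varepsilon$ if $S$ is occupied and $c(S)=0$ otherwise. For other squares put
$$c(Q)=\min\Bigl(t_Q,\ \sum_{\text{children }Q'}c(Q')\Bigr).$$
For example, one occupied leaf in $Q$ gives $c(Q)=\varepsilon$. A full horizontal row of occupied leaves across $Q$ gives $c(Q)=t_Q$, since at every level $N$ children of content $t_{Q'}$ add up to $t_Q$. If all leaves are occupied, also $c(Q)=t_Q$.

(i) For every $Q$ there are disjoint squares $Q_i\subset Q$ that cover all occupied leaves of $Q$ and satisfy $\sum_it_{Q_i}=c(Q)$. Induct from the leaves up: if $c(Q)=t_Q$ take $Q$ itself, otherwise take the union of the families of the children (the empty family for an unoccupied leaf).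

(ii) There is a measure $\tau$ on the occupied leaves in $Q$, uniform on each leaf, with $\tau(Q)=c(Q)$ and $\tau(Q')\le c(Q')\le t_{Q'}$ for all $Q'\subset Q$. Start with mass $c(Q)$ and distribute $\tau(Q')$ among the children of $Q'$ in proportion to their contents. Since $\tau(Q')\le c(Q')\le\sum c(\text{children})$, each child receives at most its content.

**Definition (full square).** A square $Q$ of generation $\le n-1$ is *full* if every child $Q'$ has $c(Q')\ge\frac12t_{Q'}$. For $S\subset Q$ let $\mathrm{nf}(S;Q)$ be the number of non-full squares $Q'$ with $S\subsetneq Q'\subset Q$.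

In the example of a single row, $Q$ has content $t_Q$ but is not full, because the children off the row have content $0$. If all leaves are occupied, every square of generation $\le n-1$ is full.

**Step 2. Few occupied leaves have many non-full ancestors.** A non-full square wastes a fixed share of its area. Put $x=(1-\frac1{2N^2})^{-1}\in(1,N]$. We claim
$$\sum_{S\subset Q\text{ occupied}}x^{\mathrm{nf}(S;Q)}\le(t_Q/\varepsilon)^2,\tag{7.1}$$
by induction on $n-\operatorname{gen}Q$. For a leaf the sum is $0$ or $1$. If $Q$ is full, add (7.1) over its $N^2$ children. If $Q$ is not full, some child $Q'$ has $c(Q')<\frac12t_{Q'}$. Take the $Q_i$ from (i) for $Q'$ and put $l_i=\operatorname{gen}Q_i-\operatorname{gen}Q'$. For $S\subset Q_i$ only $l_i$ squares lie strictly above $Q_i$ and inside $Q'$, so $\mathrm{nf}(S;Q')\le l_i+\mathrm{nf}(S;Q_i)$, and $x^{l_i}\le N^{l_i}=t_{Q'}/t_{Q_i}$. By induction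
$$\sum_{S\subset Q'\text{ occupied}}x^{\mathrm{nf}(S;Q')}\le\sum_ix^{l_i}\Bigl(\frac{t_{Q_i}}\varepsilon\Bigr)^2\le\frac{t_{Q'}}{\varepsilon^2}\sum_it_{Q_i}=\frac{t_{Q'}\,c(Q')}{\varepsilon^2}\le\frac12\Bigl(\frac{t_{Q'}}\varepsilon\Bigr)^2 .$$
The other $N^2-1$ children each contribute at most $(t_{Q'}/\varepsilon)^2$, and $Q$ itself adds $1$ to $\mathrm{nf}$. So the sum for $Q$ is at most $x(N^2-1+\frac12)(t_{Q'}/\varepsilon)^2=N^2(t_{Q'}/\varepsilon)^2=(t_Q/\varepsilon)^2$.

By (7.1), in each unit square $Q_0$ at most $\varepsilon^{-2}x^{-n/8}=\varepsilon^{-2+\beta_1}$ occupied leaves have $\mathrm{nf}(S;Q_0)\ge n/8$, where $\beta_1=\frac{\log x}{8\log N}$.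

**Step 3. Few leaves have many non-central steps.** To iterate an estimate inside $Q$ we need room. Call a child $Q'$ of $Q$ *central* if $\operatorname{dist}(Q',\partial Q)\ge t_Q/\sqrt N$. A non-central child lies in one of the at most $\sqrt N+1$ rows or columns nearest to one of the four sides, so there are at most $4(\sqrt N+1)N\le8N^{3/2}$ of them. To count the leaves of a unit square with at least $n/8$ non-central steps in their ancestor chain, choose the set of non-central steps (at most $2^n$ ways) and then the children: at most $8N^{3/2}$ choices at a non-central step and $N^2$ at any other. For $8N^{-1/2}\le1$ the number is at most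
$$2^nN^{2n}(8N^{-1/2})^{n/8}=N^{2n}\bigl(2\cdot8^{1/8}N^{-1/16}\bigr)^n\le N^{2n}N^{-n/32}=\varepsilon^{-2+1/32}\quad\text{if }N\ge2^{44},$$
since $2\cdot8^{1/8}=2^{11/8}\le N^{1/32}$ then.

**Step 4. An occupied leaf absorbs a third of $u$.** Let $S$ be an occupied leaf with center $c_S$, and suppose $u\le M'$ on the closed disc $\overline B(c_S,15\varepsilon)\subset\{|z|<7\}$. We claim
$$u\le\tfrac23M'\quad\text{on }\overline S.\tag{7.2}$$

First, $3S\cap\{u=0\}$ contains a continuum $K$ with $\operatorname{diam}K\ge\varepsilon$. Let $D$ be a component as in the definition of occupied. If $D\subset\operatorname{int}3S$, take $K=\overline D$, where $w\le0$. Otherwise take a path in $D$ from a point of $S$ to a point outside $\operatorname{int}3S$ and stop it at its first hit of $\partial(3S)$; its diameter is at least $\operatorname{dist}(S,\partial(3S))=\varepsilon$.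

Put $\gamma=\log\frac1{\operatorname{cap}K}$ and $b=\log\frac1{12\varepsilon}$. By (F4), $\gamma\le\log\frac4\varepsilon$. As $K\subset3S\subset\overline B(c_S,\frac3{\sqrt2}\varepsilon)$, $\operatorname{cap}K<12\varepsilon$, so $\gamma>b$. Points of $\partial B(c_S,15\varepsilon)$ have distance at least $12\varepsilon$ from $K$, so $U_K\le b$ there. Everywhere $U_K\le\gamma$. Points of $\overline S$ have distance at most $2\sqrt2\,\varepsilon<3\varepsilon$ from points of $K$, so $U_K\ge\log\frac1{3\varepsilon}$ on $\overline S$. Compare $u$ with the harmonic function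
$$M'\Bigl(1-\frac{U_K-b}{\gamma-b}\Bigr)\quad\text{in }B(c_S,15\varepsilon)\setminus K.$$
On the outer circle it is $\ge M'\ge u$; near $K$ it is $\ge0$ while $u\to0$. By the maximum principle it dominates $u$. On $\overline S\setminus K$
$$\frac{U_K-b}{\gamma-b}\ge\frac{\log\frac1{3\varepsilon}-\log\frac1{12\varepsilon}}{\log\frac4\varepsilon-\log\frac1{12\varepsilon}}=\frac{\log4}{\log48}>\frac13,$$
since $4^3>48$. On $K$, $u=0$. This is (7.2).

**Step 5. A full square absorbs at every inner point.** Let $Q$ be full, $t''=t_Q/N$, $z\in Q$, $\operatorname{dist}(z,\partial Q)\ge40t''$, and $M'=\sup_{B(z,40t'')}u$. We claim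
$$u(z)\le(1-\sigma)M',\qquad\sigma=\frac1{3(\log N+5)}.\tag{7.3}$$
Let $Q''\ni z$ be the child of $Q$. Scale so that $t''=1$; now $\varepsilon\le1$ denotes the scaled leaf side. Take $\tau$ from (ii) for $Q''$. Its total mass is $c(Q'')\in[\frac12,1]$ because $Q$ is full. Let $\mathcal F$ be the union of the closures of the occupied leaves in $Q''$, a compact set.

*Growth of $\tau$.* For all $x$ and $s>0$, $\tau(B(x,s))\le8Ns$:

* If $\varepsilon\le2s\le1$, let $t$ be the smallest scaled $N$-adic side with $t\ge2s$; then $t\in[2s,2Ns)\cap[\varepsilon,1]$. Four squares of side $t$ cover $B(x,s)$, and each has $\tau$-mass at most $t$.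
* If $2s<\varepsilon$: each leaf has mass at most $\varepsilon$, so the density of $\tau$ is at most $1/\varepsilon$ and $\tau(B(x,s))\le\pi s^2/\varepsilon\le2s$.
* If $2s>1$, the total mass is $\le1\le8Ns$.

*The potential.* Let $U(x)=\int\log\frac1{|x-\zeta|}\,d\tau(\zeta)$. It is continuous, since $\tau$ has bounded density, and harmonic off $\mathcal F$. Since $\tau(B(x,s))\le\min(8Ns,1)$,
$$U(x)\le\int_0^1\tau(B(x,s))\frac{ds}s\le\int_0^{1/(8N)}8N\,ds+\int_{1/(8N)}^1\frac{ds}s=1+\log8N=:\Gamma .$$
Distances inside $\overline{Q''}$ are at most $\sqrt2$, so $U(z)\ge-\log\sqrt2\ge-0.35$. On $\partial B(z,20)$ the distance to $\mathcal F$ is at least $18$ and the mass is at least $\frac12$, so $U\le-\frac12\log18\le-1.4=:b$.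

*Comparison.* For an occupied leaf $S\subset Q''$ we have $|c_S-z|\le\sqrt2$ and $15\varepsilon\le15$, so $\overline B(c_S,15\varepsilon)\subset B(z,40)$, and (7.2) gives $u\le\frac23M'$ on $\mathcal F$. In $B(z,20)\setminus\mathcal F$ compare $u$ with $M'\bigl(1-\frac13\frac{U-b}{\Gamma-b}\bigr)$. On $\partial B(z,20)$ this is $\ge M'$; on $\mathcal F$ it is $\ge\frac23M'$ because $U\le\Gamma$. By the maximum principle it dominates $u$. If $z\notin\mathcal F$,
$$\frac{U(z)-b}{\Gamma-b}\ge\frac{1.05}{\log N+\log8+2.4}\ge\frac{1.05}{\log N+4.5}\ge\frac1{\log N+5},$$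
which is (7.3). If $z\in\mathcal F$, $u(z)\le\frac23M'$ is already stronger.

**Step 6. Decay along a chain.** A central child of a full square allows about $\sqrt N$ applications of (7.3), and their total effect beats any fixed power of $N$. Let $Q$ be full and $Q'$ a central child. Every point of $3Q'$ is within $\sqrt2\,t''$ of $\overline{Q'}$, so it lies in $Q$ at distance at least $\sqrt N\,t''-\sqrt2\,t''\ge\frac{\sqrt N}2t''$ from $\partial Q$. Starting there, apply (7.3) $J=\lfloor\sqrt N/80\rfloor$ times in succession. Before the $(i+1)$-st application, $0\le i\le J-1$, the points considered have distance at least $(\frac{\sqrt N}2-40i)t''\ge40t''$ from $\partial Q$, as required. Hence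
$$\sup_{3Q'}u\le(1-\sigma)^J\sup_{3Q}u\le\kappa\sup_{3Q}u,\qquad\kappa=\exp\bigl(-\sigma(\sqrt N/80-1)\bigr).$$
For any child, $3Q'\subset3Q$, so $\sup_{3Q'}u\le\sup_{3Q}u$. Since $\sigma\sqrt N/\log N\to\infty$, we can fix $N\ge2^{44}$ so large that $\kappa\le N^{-120}$.

Let $S$ be occupied and not among the leaves counted in Steps 2 and 3. Among the first $\lceil n/3\rceil$ steps of its chain at least $\frac n3-\frac n8-\frac n8=\frac n{12}$ go from a full square to a central child. So, with $Q$ the ancestor of generation $\lceil n/3\rceil$,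
$$\sup_{3Q}u\le\kappa^{n/12}M\le N^{-10n}M=M\varepsilon^{10}.$$
The leaves not covered number at most $36(\varepsilon^{-2+\beta_1}+\varepsilon^{-2+1/32})$. The lemma follows with $\beta=\min(\beta_1,\frac1{32})$ and $C_3=72$. $\square$

## 8. Small components, absorbed components, exceptional leaves

We now prove Proposition 6.1. Let $N,\beta,C_3$ be from Lemma 7.1 and put
$$\eta=\beta/4\le\tfrac1{128}.$$
All are absolute. Assume $\delta>k^{-3-\eta}$; we derive a contradiction for large $k$. Choose $n$ with
$$\varepsilon=N^{-n},\qquad N^{-1}k^{-1-\eta}<\varepsilon\le k^{-1-\eta}.$$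
Carry out Steps 1–3 of Section 6 with this $\eta$. After smoothing, Lemma 7.1 applies to $w$. Let $X$ be the union of its exceptional leaves (occupied, with $\sup_{3Q}w^+>M\varepsilon^{10}$). Then $|X|\le C_3\varepsilon^\beta$. Fix a pair $(i,j)$ with (G1), (G2) and (G3), so that $B=A_i\cap E_j\cap X$ satisfies
$$|B|\le4C_3\varepsilon^\beta\tfrac dk.\tag{8.1}$$
Each point of $A_i\cap E_j$ is of one of three kinds: (T) its component has diameter $<\varepsilon$; (Y) its component has diameter $\ge\varepsilon$ and its leaf is not in $X$; (X) it belongs to $B$. We bound $\int w^-dA$ over each kind.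

**Step T. Tiny components.** Here the gain is $\varepsilon^2\le k^{-2-2\eta}$ in place of $k^{-2}$. Let $D\subset E_j$ be a component with $\operatorname{diam}D<\varepsilon$ that meets $A_i$. As $\varepsilon<d$ for large $k$, $D\subset A_i^*$. The function $p=w^-=-w$ is continuous on $\overline D$ with $p=0$ on $\partial D$, so its greatest harmonic minorant on $D$ is $0$ and $p=\int_Dg_D(\cdot,\zeta)\,dm(\zeta)$ by (F3). Since $D\subset B(\zeta,\varepsilon)$ for $\zeta\in D$, $g_D(z,\zeta)\le\log\frac\varepsilon{|z-\zeta|}$, and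
$$\int_Dp\,dA\le m(D)\cdot2\pi\int_0^\varepsilon t\log\frac\varepsilon t\,dt=\frac\pi2\varepsilon^2m(D).$$
By (G2) the total over all such $D$ is at most $\frac\pi2\varepsilon^2m(E_j\cap A_i^*)\le CMd\,k^{-3-2\eta}$.

**Step Y. Components in an absorbed region.** Here $w^+$ is tiny, and a nonnegative value of $w$ nearby transfers this to $w^-$. Let $z$ be of kind (Y) and $S\ni z$ its leaf. Then $S$ is occupied and not exceptional, so $\sup_{3Q}w^+\le M\varepsilon^{10}$ for its ancestor $Q$ of generation $\lceil n/3\rceil$. The disc $B(z,d)$ lies in $A_i^*$. For large $k$, $\pi d^2>dk^{-1+\eta}$ because $d\ge\frac12k^{-1+2\eta}$, so by (G1) $B(z,d)$ is not contained in $E_j$. Hence it contains $z_0$ with $w(z_0)\ge0$; otherwise the disc would lie in the component of $z$, a subset of $E_j$.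

For large $k$, $\sqrt2\,\varepsilon<d$, and $3d\le N^{-1}\varepsilon^{1/3}\le t_Q$, because $d\le k^{-1+2\eta}$ while $\varepsilon^{1/3}\ge N^{-1/3}k^{-(1+\eta)/3}$ and $(1+\eta)/3<1-2\eta$. So $S\subset B(z_0,2d)\subset B(z,3d)\subset3Q$. From $0\le4\pi d^2w(z_0)\le\int_{B(z_0,2d)}w\,dA$,
$$\int_Sw^-dA\le\int_{B(z_0,2d)}w^-dA\le\int_{B(z_0,2d)}w^+dA\le4\pi d^2M\varepsilon^{10}.$$
There are at most $36\varepsilon^{-2}$ leaves, so the total is at most $CMd\,\varepsilon^8\le CMd\,k^{-8}$.

**Step X. Exceptional leaves.** Here the gain is the factor $\varepsilon^\beta$ in the area. Apply Lemma 6.2 to $B$. By (8.1), with $\varepsilon\le k^{-1}$, $\beta=4\eta$ and $d\le k^{-1+2\eta}$, its main term is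
$$CM\log k\,|B|\frac dk\le CM\log k\;\varepsilon^\beta\frac{d^2}{k^2}\le CMd\,\log k\;k^{-2-4\eta}k^{-1+2\eta}=CMd\,\log k\;k^{-3-2\eta}.$$
The other terms are smaller: $CM\log k\;k^{-10}\frac dk=CMd\,\log k\;k^{-11}$, and $CM|B|d^{-2}2^{-k^{\eta/2}/4}\le CMd\cdot d^{-2}2^{-k^{\eta/2}/4}$ decays faster than $d$ times any power of $k$. So $\int_Bw^-dA\le CMd\,\log k\;k^{-3-2\eta}$ for large $k$.

**Step C. Contradiction.** Adding the three bounds and using (6.1),
$$\tfrac12k^{-3-\eta}d<\tfrac12\delta d\le\int_{A_i\cap E_j}w^-dA\le CMd\,k^{-3-2\eta}\log k,$$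
which is false for $k\ge k_0(M)$. This proves Proposition 6.1. $\square$

## 9. Theorem 2.1, for all functions with $N(r,f)=o(T(r,f))$

Put
$$\tau_0=\frac13-\frac1{3+\eta}=\frac\eta{3(3+\eta)}>0,$$
an absolute constant. Let $f$ satisfy (H) with lower order at most $\mu$, let $0<t\le1$, and let $a_1,\dots,a_k\in A\setminus\{\infty\}$ be distinct with $\delta(a_j,f)\ge t$. If $k\ge2$, Proposition 4.1 gives $w$ and $E_1,\dots,E_k$ with $M=M(\mu)=9\cdot64^{\mu+1}+1$ and $\int_{\{re^{i\theta}\in E_j\}}w^-d\theta\ge2\pi\delta(a_j,f)\ge t$ for a.e. $r\in[1,2]$. By Proposition 6.1 with $\delta=t$, either $k<k_0(M)$ or $t\le k^{-3-\eta}$. Taking $k_0\ge1$,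
$$k\le\max\bigl(k_0,\,t^{-1/(3+\eta)}\bigr)\le k_0\,t^{-(\frac13-\tau_0)},$$
and for $k=1$ this is trivial. The bound does not depend on which finite set was chosen, so (2.2) holds. As shown in Section 2, $\sum_{a\in A}\delta(a,f)^{\frac13-\tau}$ converges for $0<\tau<\tau_0$. For entire $f$ condition (H) is trivial, so Theorem 2.1 is proved, and the answer to Problem 15 is yes. $\blacksquare$

## 10. The reciprocal $1/(f-a_0)$ and Theorem 2.2

If $a_0=\infty$, then $\delta(\infty,f)=1$ means $N(r,f)=o(T(r,f))$, which is (H), and Section 9 applies verbatim.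

Let $a_0\not\equiv\infty$ and $F=1/(f-a_0)$.

**Step 1. $F$ satisfies (H).** We have $T(r,F)=T(r,f)+o(T(r,f))$. So $F$ has the same lower order and the same class $A$, and it is transcendental because $T(r,F)/\log r\to\infty$. Also $N(r,F)=T(r,F)-m\bigl(r,\frac1{f-a_0}\bigr)=o(T(r,F))$, because $\delta(a_0,f)=1$.

**Step 2. Deficiencies correspond.** The map $a\mapsto b=\frac1{a-a_0}$ (with $\infty\mapsto0$) is a bijection of $A\setminus\{a_0\}$ onto $A\setminus\{\infty\}$. For $a\ne\infty,a_0$, from $F-b=\frac{a-f}{(f-a_0)(a-a_0)}$ and $f-a_0=(f-a)+(a-a_0)$,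
$$\frac1{F-b}=-(a-a_0)\Bigl(1+\frac{a-a_0}{f-a}\Bigr),\qquad\frac1{f-a}=-\frac1{(a-a_0)^2}\Bigl(\frac1{F-b}+(a-a_0)\Bigr).$$
The functions $a-a_0$ and $1/(a-a_0)$ are small, so $m(r,\frac1{F-b})=m(r,\frac1{f-a})+o(T(r,f))$ and $\delta(b,F)=\delta(a,f)$. For $a=\infty$, $m(r,1/F)=m(r,f-a_0)=m(r,f)+o(T(r,f))$, so $\delta(0,F)=\delta(\infty,f)$.

**Step 3. Transfer.** By Section 9, (2.2) holds for $F$. By Step 2 it holds for $f$ with $A\setminus\{a_0\}$ in place of $A\setminus\{\infty\}$, with the same $\tau_0$ and $k_0(\mu)$. The bound for the series follows as in Section 2. $\blacksquare$
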